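# Nested retracts of compact ANRs whose intersection is not an FANR

All spaces are metrizable, "map" means continuous map, and $Q$ is the Hilbert cube.

## 1. Nested compacta of dimension at most one

Take a compact ANR $X_1$, a retract $X_2$ of it that is again an ANR, a retract $X_3$ of $X_2$, and so on. We get a decreasing sequence
$$X_1\supseteq X_2\supseteq X_3\supseteq\cdots,\qquad r_n:X_n\to X_{n+1}\ \text{a retraction for every } n ,$$
of compact ANRs, which we always take to be nonempty. Let $X=\bigcap_n X_n$, which is nonempty by compactness. The space $X$ may be locally bad, so one cannot expect it to be an ANR. The question, stated in "Movability and limits of polyhedra", is whether $X$ is always an FANR, the shape-theoretic version of an ANR. The answer is no. In dimension one it is yes, and we begin there, because the proof shows what a counterexample has to violate.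

**Definition (ANR).** A metrizable space $C$ is an ANR if, whenever it is embedded as a closed subset of a metrizable space $Z$, it is a retract of a neighborhood of itself in $Z$. Finite CW complexes, open subsets of ANRs, and finite products of ANRs are ANRs, and so is $Q$. A contractible ANR is an AR: it is a retract of every metrizable space that contains it as a closed subset, and maps into it extend from closed subsets of metrizable spaces.

**Definition (FANR).** Let $X\subset U\subset Q$ be compact. A fundamental retraction from $U$ to $X$ is a sequence of maps $F_j:Q\to Q$ with $F_j|_X=\mathrm{id}$ such that for every neighborhood $V$ of $X$ in $Q$ there is a neighborhood $W$ of $U$ with $F_j|_W\simeq F_{j+1}|_W$ in $V$ for almost all $j$. Here "homotopic in $V$" means that the whole homotopy, hence also both maps, has values in $V$. A compactum $X$ is an FANR if, whenever it is embedded in $Q$, there is a fundamental retraction to $X$ from some compact neighborhood $U$ of $X$. If $U$ works, so does every smaller compact neighborhood.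

Every compact ANR $C\subset Q$ is an FANR: let $q:U'\to C$ be a retraction of a compact neighborhood, let $F:Q\to Q$ extend $q$, and use the constant sequence $F_j=F$, with $U$ any compact neighborhood of $C$ inside the interior of $U'$.

The compactum $\{0\}\cup\{1/m: m\ge1\}$ is not an FANR. Embed it in $Q=[0,1]^{\mathbb N}$ along the first coordinate. A compact neighborhood $U$ contains the segment from $0$ to $1/m$ for some $m$. Let $V$ be a neighborhood of our compactum that is the union of two disjoint open sets, one containing $0$ and the other containing $1/m$. For large $j$, a fundamental retraction would map the segment into $V$ and fix both ends, which is impossible because the segment is connected. This compactum is the intersection of the ANRs $[0,1/n]\cup\{1,1/2,\dots,1/(n-1)\}$. That is no answer to the question: the $n$-th of these has $n$ components, and a retraction, being surjective, cannot increase the number of components. So the retractions are a real restriction.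

We use three standard facts about a compact ANR $C$ with a fixed metric.

* (H1) There is $\varepsilon>0$ such that any two $\varepsilon$-close maps from a metrizable space into $C$ are homotopic.
* (H2) Borsuk's homotopy extension theorem: if $B$ is closed in a metrizable space $Z$, a homotopy $B\times I\to C$ whose initial stage extends to $Z$ extends to $Z\times I$ with the given initial stage.
* (H3) If $C\subset Q$, then $C$ is a retract of a neighborhood of $C$ in $Q$.

**Lemma 1.** Let the compact ANR $C$ be a closed subset of $Z$, and let $h:Z\to C$ satisfy $h|_C\simeq\mathrm{id}_C$ in $C$. Then $h$ is homotopic to a retraction $Z\to C$.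

**Proof.** The homotopy $C\times I\to C$ from $h|_C$ to $\mathrm{id}_C$ has an initial stage that extends to $h$ on $Z$. Extend it by (H2). The final stage of the extension is the identity on $C$. $\square$

Write $i_{p,k}:X_p\hookrightarrow X_k$ for the inclusion, $p\ge k$. Note that $r_n i_{n+1,n}=\mathrm{id}$.

**Lemma 2.** If there is $k$ such that $i_{n+1,n}$ is a homotopy equivalence for all $n\ge k$, then $X$ is an FANR.

**Proof.** Embed $X_1\subset Q$.

**Step 1: each $r_n$ with $n\ge k$ is homotopic to the identity inside $X_n$.** Let $g$ be a homotopy inverse of $i=i_{n+1,n}$. Since $r_ni=\mathrm{id}$, we get $r_n\simeq r_nig=g$, hence $ir_n\simeq ig\simeq \mathrm{id}_{X_n}$.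

**Step 2: a fundamental retraction for this embedding.** For $n\ge k$ put $g_n=r_{n-1}\cdots r_k:X_k\to X_n$. Then $g_n|_X=\mathrm{id}$, and by Step 1 $g_{n+1}=r_ng_n\simeq g_n$ in $X_n$. By (H3) let $q:U'\to X_k$ be a retraction of a compact neighborhood of $X_k$ in $Q$, let $W=\operatorname{int}U'\supset X_k$, and let $F_n:Q\to Q$ extend $g_nq:U'\to X_n\subset Q$. Given a neighborhood $V$ of $X$, compactness gives $X_n\subset V$ for almost all $n$, so $F_n|_W\simeq F_{n+1}|_W$ in $V$ for almost all $n$. Also $F_n|_X=\mathrm{id}$. So $(F_n)_{n\ge k}$ is a fundamental retraction to $X$ from any compact neighborhood $U\subset W$ of $X$.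

**Step 3: other embeddings.** The definition asks for every embedding of $X$ in $Q$. Let $X'\subset Q$ be another copy of $X$. Extend mutually inverse homeomorphisms $X\to X'$ and $X'\to X$ to maps $\alpha,\beta:Q\to Q$. If $V'$ is a neighborhood of $X'$, then $\alpha^{-1}(V')$ is a neighborhood of $X$. So for almost all $n$ we have $\alpha F_n\beta\simeq\alpha F_{n+1}\beta$ in $V'$ on the open set $\beta^{-1}(W)\supset X'$. These maps are the identity on $X'$. Hence $(\alpha F_n\beta)$ is a fundamental retraction to $X'$ from any compact neighborhood of $X'$ inside $\beta^{-1}(W)$. $\square$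

As an example, let $X_n$ be the rectangle $[0,1/n]\times[-1,1]$ together with the graph of $\sin(1/x)$ over $[1/n,1]$. Each $X_n$ is a disc with an arc attached at one point, so it is a compact AR. Thus $X_{n+1}$ is a retract of $X_n$, and all inclusions are homotopy equivalences because all the spaces are contractible. The intersection is the closed topologist's sine curve. It is not locally connected, hence not an ANR, but by Lemma 2 it is an FANR.

So to get a positive answer it suffices to show that the inclusions eventually become homotopy equivalences. First we reduce this to connected spaces.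

**Lemma 3.** For every $n$, each component $C$ of $X_n$ is a retract of the component of $X_1$ containing it. There is $m$ such that for all $n\ge m$ and every component $C$ of $X_n$, the set $C\cap X_{n+1}$ is a component of $X_{n+1}$ and $r_n$ restricts to a retraction $C\to C\cap X_{n+1}$.

**Proof.** A compact ANR is locally connected, so it has finitely many components, and they are open. Let $D\supset C$ be the component of $X_1$. The map $r_{n-1}\cdots r_1$ sends $D$ to a connected subset of $X_n$ containing $C$, so onto $C$, and it is the identity on $C$. This is the first claim. Next, $\pi_0(X_{n+1})\to\pi_0(X_n)$ is injective, since $r_n$ induces a left inverse. So the finite numbers $|\pi_0(X_n)|$ are nonincreasing, hence constant for $n\ge m$, and then these injections are bijections. For such $n$ the set $C\cap X_{n+1}$ is the union of the components of $X_{n+1}$ inside $C$, and there is exactly one. Finally $r_n(C)$ is connected, lies in $X_{n+1}$ and contains the component $C\cap X_{n+1}$, so it equals it. $\square$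

For $n\ge m$ the sequence is therefore a disjoint union of finitely many nested sequences of connected compact ANRs with retractions, and $i_{n+1,n}$ is a homotopy equivalence if and only if it is one on each component.

**Theorem 4.** Let $(X_n)$ be as in the question.

* (i) If $\dim X_1\le1$, then $\bigcap X_n$ is an FANR.
* (ii) If every component of $X_1$ has polycyclic-by-finite fundamental group, then $\bigcap X_n$ is an FANR.

**Proof of (i).** By Lemmas 2 and 3 we may assume that all $X_n$ are connected, and we must show that $i_{n+1,n}$ is a homotopy equivalence for large $n$. As $X$ is nonempty, choose $x_0\in X$. All $r_n$ fix $x_0$. Put $G_n=\pi_1(X_n,x_0)$. The maps $(r_n)_*:G_n\to G_{n+1}$ are surjective.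

**Step 1: $X_n$ is aspherical and $G_n$ is free of finite rank.** As a closed subset of $X_1$, $X_n$ has dimension at most $1$, so it has arbitrarily fine finite covers by nonempty open sets with no point in three of them. An ANR is homotopy dominated by the nerve of every sufficiently fine open cover. Here the nerve is a finite graph $\Gamma$, connected because $X_n$ is. So there are maps $\alpha:X_n\to\Gamma$ and $\beta:\Gamma\to X_n$ with $\beta\alpha\simeq\mathrm{id}$. Then $\beta\alpha$ induces isomorphisms of homotopy groups, so $\alpha_*$ is injective and $\beta_*$ is surjective on the fundamental groups. Thus $\pi_j(X_n)$ embeds in $\pi_j(\Gamma)=0$ for $j\ge2$. The group $G_n$ embeds in the free group $\pi_1(\Gamma)$, so it is free, and it is a quotient of $\pi_1(\Gamma)$, so it is finitely generated.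

**Step 2: the ranks stop dropping.** Since $G_{n+1}$ is a quotient of $G_n$, the ranks are nonincreasing, hence constant for large $n$. A surjection between free groups of equal finite rank is an isomorphism (Hopf property). So for large $n$ the map $r_n$ induces isomorphisms on all homotopy groups.

**Step 3: conclusion.** ANRs have the homotopy type of CW complexes, so by Whitehead's theorem $r_n$ is a homotopy equivalence for large $n$. As $r_ni_{n+1,n}=\mathrm{id}$, so is $i_{n+1,n}$. $\square$

What changes in general? The proof is a chain condition: surjections of groups that cannot keep losing something forever. In higher dimensions $\pi_1$ need not be free, and there are further invariants beyond $\pi_1$. So we ask which chain conditions survive.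

## 2. Noetherian group rings, and where the chain condition stops

A group is polycyclic if it has a finite subnormal series with cyclic quotients, and polycyclic-by-finite if it has a polycyclic subgroup of finite index. Finite groups and $\mathbb Z^m$ are examples. Subgroups and quotients of such groups are of the same kind, such a group $G$ has the maximal condition on subgroups, and by a theorem of P. Hall the ring $\mathbb ZG$ is Noetherian.

A group that is not of this kind will be our main actor:
$$G=\langle a,t\mid t^{-1}at=a^2\rangle .$$
The assignment $a\mapsto(x\mapsto x+1)$, $t\mapsto(x\mapsto x/2)$ defines a homomorphism to the affine maps of $\mathbb Q$ (composed from right to left): $t^{-1}at$ goes to $x\mapsto 2(x/2+1)=x+2$. In particular $a$ has infinite order. The elements $t^kat^{-k}$, $k\ge0$, go to the translations by $2^{-k}$, so the subgroup they generate maps onto the group $\mathbb Z[1/2]$ of translations. This group is not finitely generated, so neither is that subgroup, and the maximal condition fails in $G$.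

For a connected space $X$ with a universal cover and $\pi_1(X)=G$, write $H_j(X;\mathbb ZG)$ for the $j$-th homology of the universal cover, a $\mathbb ZG$-module through deck transformations.

**Proof of Theorem 4(ii).** Apply Lemma 3. By its first claim, for a component $C$ of $X_n$ inside the component $D$ of $X_1$, the group $\pi_1(C)$ embeds in $\pi_1(D)$, so it is polycyclic-by-finite. So we may assume, after discarding finitely many terms and renumbering, that all $X_n$ are connected and that $G_1$ is polycyclic-by-finite, where again $G_n=\pi_1(X_n,x_0)$ with $x_0\in X$. We show that $i_{n+1,n}$ is a homotopy equivalence for large $n$ and use Lemma 2.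

**Step 1: $\pi_1$ stabilizes.** The kernels of the surjections $(r_{n-1}\cdots r_1)_*:G_1\to G_n$ ascend, so they are constant for $n\ge n_0$. Since $G_1\to G_n$ is onto, $(r_n)_*:G_n\to G_{n+1}$ is then an isomorphism for $n\ge n_0$, with inverse induced by the inclusion. Identify all these $G_n$ with one group $G$.

**Step 2: the modules are finitely generated and vanish above a fixed degree.** By West's theorem each $X_n$ is homotopy equivalent to a finite CW complex. The cellular chain modules of its universal cover are finitely generated and free over $\mathbb ZG$. As $\mathbb ZG$ is Noetherian, each $H_j(X_n;\mathbb ZG)$ is finitely generated. For $n\ge n_0$ the inclusion $X_n\subset X_{n_0}$ and the composed retraction $X_{n_0}\to X_n$ make $H_j(X_n;\mathbb ZG)$ a direct summand of $H_j(X_{n_0};\mathbb ZG)$, so it vanishes for $j>d$, where $d$ is the dimension of a finite complex homotopy equivalent to $X_{n_0}$.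

**Step 3: homology stabilizes.** For each $j\le d$ the kernels of the surjections $H_j(X_{n_0};\mathbb ZG)\to H_j(X_n;\mathbb ZG)$ induced by the retractions ascend in a Noetherian module, so they stabilize, simultaneously for the finitely many $j\le d$. Hence for large $n$ the surjections $(r_n)_*:H_j(X_n;\mathbb ZG)\to H_j(X_{n+1};\mathbb ZG)$ are isomorphisms for all $j$. Since $r_n$ is also an isomorphism on $\pi_1$, Whitehead's theorem shows that it is a homotopy equivalence, and so is $i_{n+1,n}$, because $r_ni_{n+1,n}=\mathrm{id}$. $\square$

This is the first approach one would try in general, and the place where it stops is visible. In Step 3 we have finitely generated modules $M_{n_0}\to M_{n_0+1}\to\cdots$ with split surjections. If $\mathbb ZG$ is not Noetherian, nothing forces the kernels to stabilize. In Step 1 there is a similar problem, but Step 3 alone will suffice to break the result: in our example all the maps are the identity on $\pi_1$.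

## 3. When the intersection is an FANR

Before building anything we must know that inclusions which never become equivalences really prevent $X$ from being an FANR.

**Theorem 5.** Let $X_1\supseteq X_2\supseteq\cdots$ be nonempty compact ANRs with retractions $r_n:X_n\to X_{n+1}$, and let $X=\bigcap X_n$. The following are equivalent:

* (a) $X$ is an FANR;
* (b) for every $n$ there is $k\ge n$ such that for every $p\ge k$ there is a map $h:X_k\to X_p$ with $i_{p,n}h\simeq i_{k,n}$;
* (c) there is $k$ such that $i_{n+1,n}$ is a homotopy equivalence for all $n\ge k$.

Condition (b) says that the inverse sequence $(X_n,i_{p,n})$ is movable: $X_k$ can be pushed, within $X_n$, into $X_p$ for $p$ as large as we please. By Mardešić–Segal this is equivalent to movability of the limit $X$, so a counterexample is not even movable. This last statement is not used below.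

**Proof.** Lemma 2 is (c)⇒(a). Embed $X_1\subset Q$.

**Step 1: (a)⇒(b), choosing $k$.** The fundamental retraction will supply the map $h$. By (a) there are a compact neighborhood $U$ of $X$ and maps $f_j:U\to Q$ with $f_j|_X=\mathrm{id}$ such that for every neighborhood $V$ of $X$ we have $f_j\simeq f_{j+1}$ in $V$ for almost all $j$. If (b) holds for some $n'\ge n$, it holds for $n$ with the same $k$, by composing with $i_{n',n}$. So we may assume that $n$ is so large that $X_n\subset U$. Let $q_n:V_n\to X_n$ be a retraction of an open neighborhood of $X_n$ in $Q$. Choose $j_0$ such that $f_j(U)\subset V_n$ and $f_j\simeq f_{j_0}$ in $V_n$ for all $j\ge j_0$.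

The map $q_nf_{j_0}|_{X_n}:X_n\to X_n$ is the identity on $X$. Take $\varepsilon$ from (H1) for $C=X_n$. The points of $X_n$ that it moves by at least $\varepsilon$ form a compact set disjoint from $X=\bigcap X_k$, hence disjoint from some $X_k$ with $k\ge n$. For this $k$,
$$q_nf_{j_0}|_{X_k}\simeq i_{k,n}\quad\text{as maps } X_k\to X_n. \tag{1}$$

**Step 2: (a)⇒(b), finding $h$.** Let $p\ge k$. We need to land in $X_p$, not only in $X_n$. Let $q_p:V_p\to X_p$ be a retraction of an open neighborhood $V_p\subset V_n$ of $X_p$. The maps $i_{p,n}q_p$ and $q_n|_{V_p}$ from $V_p$ to $X_n$ are both the identity on $X_p$. The points of $V_p$ where they are $\varepsilon$-close form an open neighborhood of $X_p$. Shrink $V_p$ to it. Now they are homotopic by (H1). Choose $j\ge j_0$ with $f_j(U)\subset V_p$ and put $h=q_pf_j|_{X_k}:X_k\to X_p$, which makes sense because $X_k\subset X_n\subset U$. As maps $X_k\to X_n$,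
$$i_{p,n}h=i_{p,n}q_pf_j\simeq q_nf_j\simeq q_nf_{j_0}\simeq i_{k,n},$$
the last homotopy being (1).

**Step 3: (b)⇒(c).** This is where the retractions enter: they turn a statement inside $X_1$ into one inside $X_k$. Take $n=1$ and $k$ from (b). Let $p\ge k$, let $h$ be as in (b), and let $\rho=r_{k-1}\cdots r_1:X_1\to X_k$, a retraction. Since $\rho$ is the identity on $X_k\supseteq X_p$,
$$i_{p,k}h=\rho\,i_{p,1}h\simeq\rho\,i_{k,1}=\mathrm{id}_{X_k}.$$
Also $(r_{p-1}\cdots r_k)\,i_{p,k}=\mathrm{id}_{X_p}$. So $i_{p,k}$ has a right and a left homotopy inverse and is a homotopy equivalence, for every $p\ge k$. Since $i_{p+1,k}=i_{p,k}\,i_{p+1,p}$, each $i_{p+1,p}$ with $p\ge k$ is a homotopy equivalence. $\square$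

So a counterexample is exactly a sequence in which infinitely many inclusions fail to be homotopy equivalences. The simplest plan is to make all $X_n$ copies of one space and all inclusions copies of one map $s$. The inclusion has a left inverse, so $s$ needs a left homotopy inverse, but must not be an equivalence.

**Theorem 6.** There are a finite connected CW complex $K$ and maps $s,r':K\to K$ with $r's\simeq\mathrm{id}_K$ such that no power $s^j$, $j\ge1$, is a homotopy equivalence. Moreover $\pi_1(K)\cong\langle a,t\mid t^{-1}at=a^2\rangle$ and $\dim K=5$.

**Theorem 7.** There is a sequence as in the question for which every $X_n$ is homeomorphic to $K\times Q$ and no inclusion $X_p\hookrightarrow X_k$ $(p>k)$ is a homotopy equivalence. Hence $\bigcap X_n$ is not an FANR.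

## 4. A coset module that is a proper direct summand of itself

If $s$ as in Theorem 6 is the identity on $\pi_1(K)=G$, it acts on each $H_j(K;\mathbb ZG)$ by a $G$-linear split injection, and for some $j$ this should not be onto. So we look first for such an endomorphism in algebra, over the group $G$ of Section 2. Nothing in this section is logically needed later, but it explains every choice.

Let $C=\langle a\rangle$ and let $F$ be a nonzero commutative ring. Consider $F[G/C]$, the free $F$-module on the cosets. From $at=ta^2$ we see that
$$u:G/C\to G/C,\qquad u(gC)=gtC$$
is well defined. A coset $hC$ has $u(hC)=gC$ exactly when $hC=ga^it^{-1}C$ for some $i$. As $a^2t^{-1}=t^{-1}a$, this depends only on $i$ modulo $2$. The two cosets $gt^{-1}C$ and $gat^{-1}C$ are different, since $tat^{-1}\notin C$: it acts on $\mathbb Q$ as translation by $\tfrac12$. So $u$ is onto and exactly 2-to-1. The linear map $\rho[gC]=[gtC]$ is $G$-linear and onto, but not injective, and therefore the kernels of $\rho,\rho^2,\dots$ increase strictly: if $0\ne v\in\ker\rho$ and $v=\rho^j(v_j)$, then $v_j\in\ker\rho^{j+1}\setminus\ker\rho^j$. The cyclic module $F[G/C]$ is not Noetherian. So far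 so good.

We need a $G$-linear $\sigma$ with $\rho\sigma=1$, or at least $\rho\sigma$ invertible. The obvious try is to send a coset to one of its two $u$-preimages. This fails: $a$ fixes $C$ but exchanges the two preimages $t^{-1}C$ and $at^{-1}C$, so no choice is equivariant. It fails over $F=\mathbb Z$ in every form. If $\rho\sigma=1$, the element $v=\sigma[C]$ is fixed by $a$, so its coefficients at $t^{-1}C$ and $at^{-1}C$ are equal to one integer $m$. The coefficient of $\rho v=[C]$ at $C$ is then $2m$, and $2m\ne1$.

The way out is to take both preimages and to make $2$ invertible. Put $F=\mathbb F_3$ and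
$$\sigma[gC]=[gt^{-1}C]+[gat^{-1}C].$$
This does not change when $g$ is replaced by $ga$, and $\rho\sigma=2=-1$ is invertible. But $\sigma$ is not onto, since an element of its image has equal coefficients at the two preimages of each coset.

Now this must be realized by a finite complex. We want the third homology of a universal cover to be $\mathbb F_3[G/C]$. So we take a $2$-complex $L$ with $\pi_1(L)=G$, and over a circle $A$ representing $a$ we glue $S^1\times P$, where $P$ has reduced homology $\mathbb Z/3$ in degree $3$ only. The components of the preimage of $A$ in the universal cover are lines, which play the role of the cosets.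

## 5. The complex $K$ and the lines in its universal cover

**Construction of $K$.** Let
$$L=S^1\times[0,1]\big/\big((z,1)\sim(z^2,0)\big),$$
with points written $[z,\tau]$, so that $[z,1]=[z^2,0]$, and let $A=\{[z,0]\}\cong S^1$. Let $M=S^1\cup_3e^2$ be the mod $3$ Moore space, let $S^2=\mathbb C\cup\{\infty\}$ be based at $\infty$, and put $P=S^2\wedge M$. Then $P$ has one cell in each of the dimensions $0,3,4$, and the cellular boundary from degree $4$ to degree $3$ is multiplication by $\pm3$. So $P$ is simply connected and $\tilde H_*(P)=\mathbb Z/3$, concentrated in degree $3$. Fix a generator $\kappa$ of $H_3(P)$. Finally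
$$K=L\cup_A(S^1\times P),\qquad (z,*)\in S^1\times P\ \text{ identified with }\ [z,0]\in A.$$
This is a finite connected CW complex with $\dim K=5$, and $\dim L=2$.

**Step 1: the fundamental group.** $L$ has one $0$-cell $[1,0]$, the $1$-cells $a$ (the circle $A$) and $t$ (the loop $\tau\mapsto[1,\tau]$), and one $2$-cell, a square with bottom $a$, top $a^2$ and both vertical sides $t$. It gives the relation $at=ta^2$. So $\pi_1(L)=G=\langle a,t\mid t^{-1}at=a^2\rangle$. By Section 2, $a$ has infinite order, so $\pi_1(A)\to\pi_1(L)$ is injective. By van Kampen, $\pi_1(K)$ is the amalgam of $\pi_1(L)$ and $\pi_1(S^1\times P)$ over $\pi_1(A)$. As $P$ is simply connected, $\pi_1(A)\to\pi_1(S^1\times P)$ is an isomorphism, so the inclusion $L\subset K$ is an isomorphism on $\pi_1$. The retraction $\varrho:K\to L$, $\varrho(z,p)=[z,0]$, induces the inverse.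

**Step 2: the universal cover.** We describe it in order to compute homology. Let $\tilde L$ be the universal cover of $L$, let $\tilde A\subset\tilde L$ be the preimage of $A$, and let $E=\pi_0(\tilde A)\ne\emptyset$. Since $\pi_1(A)\to\pi_1(L)$ is injective, each $\ell\in E$ is a universal cover of $A$, hence a line. Since $\varrho$ is an isomorphism on $\pi_1$, the pullback of $\tilde L\to L$ along $\varrho$ is connected and simply connected, so it is the universal cover of $K$. Over $L$ it is $\tilde L$, and over $S^1\times P$ it is $\tilde A\times P$:
$$\tilde K=\tilde L\cup_{\tilde A}(\tilde A\times P).$$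

**Step 3: its homology.** By excision,
$$H_j(\tilde K,\tilde L)\cong\bigoplus_{\ell\in E}H_j\big(\ell\times(P,*)\big)\cong\bigoplus_{\ell\in E}\tilde H_j(P),$$
which is $\bigoplus_E\mathbb Z/3$ for $j=3$ and $0$ for $j\ne3$. The projection $\tilde K\to\tilde L$ is a retraction, so $H_j(\tilde L)\to H_j(\tilde K)$ is injective for all $j$ and the exact sequence of the pair breaks into short exact sequences. Since $\dim\tilde L=2$, $H_3(\tilde L)=0$. Hence
$$H_j(\tilde L)\xrightarrow{\ \cong\ }H_j(\tilde K)\ \ (j\ne3),\qquad H_3(\tilde K)\cong\bigoplus_{\ell\in E}H_3(P)\cong\mathbb F_3[E]. \tag{2}$$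
The basis element $[\ell]$ is the image of $\kappa$ under $P\to\tilde K$, $p\mapsto(x,p)$, for any $x\in\ell$. It does not depend on $x$, because $\ell$ is path connected.

**Step 4: strips.** We now find the map $u$ of Section 4 geometrically. A *vertical segment* in $\tilde L$ is a lift of a path $\tau\mapsto[z,\tau]$, $0\le\tau\le1$. A *strip* is a lift to $\tilde L$ of
$$\mathbb R\times[0,1]\to L,\qquad (y,\tau)\mapsto[e^{2\pi iy},\tau],$$
where lifts that differ by an integer translation of $\mathbb R$ are identified. Every vertical segment is the restriction to some $\{y\}\times[0,1]$ of exactly one strip. Indeed $y$ is determined up to an integer by $z=e^{2\pi iy}$, and a lift of the simply connected space $\mathbb R\times[0,1]$ is determined by its restriction to $\{y\}\times[0,1]$, which can be any lift there.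

The bottom $\mathbb R\times0$ and the top $\mathbb R\times1$ of a strip project to $A\cong S^1$ by $y\mapsto e^{2\pi iy}$ and $y\mapsto e^{4\pi iy}$ respectively, since $[z,1]=[z^2,0]$. Both are universal coverings, and so is each $\ell\to A$, $\ell\in E$. Hence bottom and top are carried homeomorphically onto elements of $E$, which we also call the bottom and the top of the strip.

**Step 5: the parent map $u:E\to E$.** Let $\ell\in E$ and let $x\in\ell$ lie over $[w,0]$. A strip with bottom $\ell$ passes through $x$ at exactly one bottom point, so it contains exactly one vertical segment starting at $x$. Conversely a vertical segment starting at $x$ lies in exactly one strip, whose bottom contains $x$ and so is $\ell$. Thus strips with bottom $\ell$ correspond bijectively to vertical segments starting at $x$. Such a segment lies over $\tau\mapsto[w,\tau]$, so there is exactly one. In the same way strips with top $\ell$ correspond bijectively to vertical segments ending at $x$. These lie over $\tau\mapsto[z,\tau]$ with $z^2=w$, so there are exactly two.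

Let $u(\ell)$ be the top of the unique strip with bottom $\ell$. A strip is determined by its bottom, so the two strips with a given top have different bottoms. Hence $u:E\to E$ is surjective and exactly 2-to-1.

**Step 6: lifting self-maps of $K$.** Let $m:K\to K$ satisfy $m|_L=\mathrm{id}_L$. It has a unique lift $\tilde m:\tilde K\to\tilde K$ that fixes a given point of $\tilde L$. On the connected space $\tilde L$ this lift and the identity are both lifts of $\tilde L\to L\subset K$ and agree at a point, so $\tilde m|_{\tilde L}=\mathrm{id}$.

## 6. A map $r$ that carries each line to its parent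

The aim is a map $r:K\to K$, the identity on $L$, that acts on $H_3(\tilde K)$ by $[\ell]\mapsto[u(\ell)]$.

Let $f:S^1\times P\to K$, $f(z,p)=(z^2,p)\in S^1\times P\subset K$. It cannot be glued to $\mathrm{id}_L$, because $f(z,*)=[z^2,0]=[z,1]$ instead of $[z,0]$. We repair this by pulling the base point down the vertical path. On $S^1\times *$ the homotopy $(z,\sigma)\mapsto[z,1-\sigma]$ starts at $f|_{S^1\times*}$. By the homotopy extension property (HEP) of the CW pair $(S^1\times P,S^1\times*)$ it extends to a homotopy from $f$ to a map $f'$ with $f'(z,*)=[z,0]$. Put $r=\mathrm{id}_L\cup f'$, and let $\tilde r$ be the lift that is the identity on $\tilde L$.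

**Claim.** On $H_3(\tilde K)=\mathbb F_3[E]$,
$$\tilde r_*[\ell]=[u(\ell)]. \tag{3}$$

**Proof.** Let $x\in\ell$ lie over $[z,0]$. Restrict the reversed homotopy, from $f'$ to $f$, to $\{z\}\times P$ and lift it to $\tilde K$ starting with $\tilde r|_{\{x\}\times P}$. The base point traces the lift of $\tau\mapsto[z,\tau]$ starting at $\tilde r(x)=x$, that is, the vertical segment from $x$ to its end $x'\in u(\ell)$. The final stage is the lift of $p\mapsto(z^2,p)$ taking $*$ to $x'$, which is $p\mapsto(x',p)$. So $\tilde r|_{\{x\}\times P}$ is homotopic to $p\mapsto(x',p)$, and the image of $\kappa$ is $[u(\ell)]$. $\square$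

## 7. A map $s$ that sums over the two square roots

The aim is a map $s:K\to K$, the identity on $L$, with $[\ell]\mapsto\sum_{u(\ell')=\ell}[\ell']$ on $H_3(\tilde K)$. Over $w\in S^1$ the copy $\{w\}\times P$ should be pinched into two copies of $P$, and these should be sent to $\{z\}\times P$ for the two roots $z$ of $w$, with their base points connected to $[w,0]$ by vertical paths. As $w$ runs once around the circle, the two roots change places, so the pinching must treat them symmetrically. Pinching along a line would not allow this: two disjoint intervals in $\mathbb R$, one for each root and varying continuously with $w$, have a left one, and this would give a continuous choice of a square root on $S^1$. In the plane there is room, and this is why $P$ has the factor $S^2=\mathbb C\cup\{\infty\}$. We use the two discs in $\mathbb C$ centered at the roots themselves.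

**Step 1: moving the base point along a whisker.** Let $P^w=P\cup_{*\sim0}[0,1]$, which is $P$ with a whisker, based at $\mathrm{end}=1$. By HEP, the inclusion $P\subset P^w$ is homotopic, moving the base point along the whisker, to a map $j:P\to P^w$ with $j(*)=\mathrm{end}$. For $z\in S^1$ let $\beta_z:P^w\to K$ be $p\mapsto(z,p)$ on $P$ and $\tau\mapsto[z,\tau]$ on the whisker. These agree at $*\sim0$, and $\beta_z(\mathrm{end})=[z,1]=[z^2,0]$.

**Step 2: the formula.** Let $\theta(\xi)=\xi/(\tfrac12-|\xi|)$, an orientation-preserving homeomorphism from $\{|\xi|<\tfrac12\}$ onto $\mathbb C$. Define $g:S^1\times P\to K$ by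
$$g(w,\zeta\wedge m)=\begin{cases}\beta_z\big(j(\theta(\zeta-z)\wedge m)\big)&\text{if }\zeta\in\mathbb C,\ z^2=w,\ |\zeta-z|<\tfrac12,\\ [w,0]&\text{if no such }z\text{ exists.}\end{cases}$$

**Step 3: $g$ is well defined and continuous.** The two roots of $w$ are at distance $2$, so at most one $z$ qualifies. Let $D\subset S^1\times S^2$ be the set of $(w,\zeta)$ for which $z$ exists. It is open, and $z$ depends continuously on $(w,\zeta)\in D$. If $\zeta=\infty$, the value is $[w,0]$. If $m=*$, the value is $[w,0]$ too, because $j(*)=\mathrm{end}$ and $\beta_z(\mathrm{end})=[z^2,0]=[w,0]$. So $g$ is well defined on the smash product.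

Let $\hat g$ be the composition of $g$ with $S^1\times S^2\times M\to S^1\times P$. It is continuous over $D$. Let $(w_k,\zeta_k,m_k)\to(w,\zeta,m)$ with $(w,\zeta)\notin D$, so that $\hat g(w,\zeta,m)=[w,0]$. Where $(w_k,\zeta_k)\notin D$, the value is $[w_k,0]\to[w,0]$. Where $(w_k,\zeta_k)\in D$ with roots $z_k$, pass to a subsequence with $z_k\to z$. Then $z^2=w$. As $|\zeta_k-z_k|<\tfrac12$, the $\zeta_k$ are bounded, so $\zeta\in\mathbb C$ and $|\zeta-z|\le\tfrac12$. Since $(w,\zeta)\notin D$, in fact $|\zeta-z|=\tfrac12$. So $\theta(\zeta_k-z_k)\to\infty$, and as $M$ is compact, $\theta(\zeta_k-z_k)\wedge m_k\to *$ in $P$. The values tend to $\beta_z(j(*))=\beta_z(\mathrm{end})=[w,0]$. Thus $\hat g$ is continuous. So is $g$, because $S^1\times S^2\times M\to S^1\times P$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map.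

Since $g(w,*)=[w,0]$, the map $s=\mathrm{id}_L\cup g:K\to K$ is well defined. Let $\tilde s$ be its lift that is the identity on $\tilde L$.

**Claim.** On $H_3(\tilde K)=\mathbb F_3[E]$,
$$\tilde s_*[\ell]=\sum_{u(\ell')=\ell}[\ell']. \tag{4}$$

**Proof.**

**Step 4: factoring $\tilde s$ over one point.** Let $x\in\ell$ lie over $[w,0]$ and let $z_1,z_2$ be the roots of $w$. Let $y_i$ be the starting point of the vertical segment over $\tau\mapsto[z_i,\tau]$ that ends at $x$, and let $\ell_i\ni y_i$ be the bottom of the strip containing this segment. By Step 5 of Section 5, $u^{-1}(\ell)=\{\ell_1,\ell_2\}$ and $\ell_1\ne\ell_2$. Let $c_i:S^2\to S^2$ be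
$$c_i(\zeta)=\theta(\zeta-z_i)\ \text{ for } |\zeta-z_i|<\tfrac12,\qquad c_i(\zeta)=\infty\ \text{ otherwise.}$$
The two discs are disjoint, so $c=(c_1,c_2)$ is a map $S^2\to S^2\vee S^2$. Let $\tilde\beta_i:P^w\to\tilde K$ be the lift of $\beta_{z_i}$ with $\tilde\beta_i(\mathrm{end})=x$; it exists since $P^w$ is simply connected. On the whisker it is the vertical segment from $y_i$ to $x$, and so on $P$ it is $p\mapsto(y_i,p)$. We claim that $\tilde s|_{\{x\}\times P}$ is the composition
$$P=S^2\wedge M\xrightarrow{\,c\wedge\mathrm{id}\,}(S^2\vee S^2)\wedge M=P\vee P\xrightarrow{\,j\vee j\,}P^w\vee P^w\xrightarrow{\,\tilde\beta_1\vee\tilde\beta_2\,}\tilde K,$$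
where $P^w\vee P^w$ is formed at the ends of the whiskers. By the formula for $g$, this composition is a lift of $g|_{\{w\}\times P}$, and it takes $*$ to $x$. The map $\tilde s|_{\{x\}\times P}$ has the same two properties, so the two agree.

**Step 5: computing on $\kappa$.** The isomorphism $H_3(P\vee P)\cong H_3(P)\oplus H_3(P)$ is given by the two projections, so $(c\wedge\mathrm{id})_*\kappa$ has coordinates $(c_i\wedge\mathrm{id}_M)_*\kappa$. Each $c_i$ is a based map of degree $1$, because it maps an open disc homeomorphically and preserving orientation onto $\mathbb C$ and the rest to $\infty$. So $c_i$ is based homotopic to $\mathrm{id}_{S^2}$, and $c_i\wedge\mathrm{id}_M\simeq\mathrm{id}_P$. Hence $(c\wedge\mathrm{id})_*\kappa=(\kappa,\kappa)$. Since $j$ is freely homotopic to the inclusion $P\subset P^w$, the map $\tilde\beta_ij$ is homotopic to $p\mapsto(y_i,p)$ and sends $\kappa$ to $[\ell_i]$. So $\tilde s_*[\ell]=[\ell_1]+[\ell_2]$, which is (4). $\square$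

## 8. The composite $rs$ and the powers of $s$

**Proof of Theorem 6.** The statements on $\pi_1(K)$ and $\dim K$ were shown in Section 5.

**Step 1: $rs$ is a homotopy equivalence.** The maps $rs$ and $\tilde r\tilde s$ are the identity on $L$ and $\tilde L$, and $\tilde r\tilde s$ lifts $rs$. By (3) and (4), on $H_3(\tilde K)=\mathbb F_3[E]$,
$$(\tilde r\tilde s)_*[\ell]=[u(\ell_1)]+[u(\ell_2)]=2[\ell]=-[\ell],$$
so $(\tilde r\tilde s)_*=-1$, an isomorphism. For $j\ne3$, $(\tilde r\tilde s)_*$ is the identity on $H_j(\tilde K)$ by (2). So $\tilde r\tilde s$ is a homology isomorphism of simply connected CW complexes, hence an isomorphism on all homotopy groups. Thus $rs$ is an isomorphism on $\pi_j(K)$ for $j\ge2$. As $L\subset K$ is an isomorphism on $\pi_1$ and $rs$ is the identity on $L$, it is the identity on $\pi_1(K)$. By Whitehead's theorem $rs$ is a homotopy equivalence.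

**Step 2: the left homotopy inverse of $s$.** Let $\varphi$ be a homotopy inverse of $rs$ and put $r'=\varphi r$. Then $r's=\varphi rs\simeq\mathrm{id}_K$.

**Step 3: no power of $s$ is a homotopy equivalence.** Suppose $s^j$ were one, $j\ge1$. Then its lift $\tilde s^{\,j}$ would be an isomorphism on all homotopy groups of $\tilde K$, so $\tilde s^{\,j}_*$ would be bijective on homology, and $\tilde s_*$ would be surjective on $\mathbb F_3[E]$. By (4) the coefficient of $\tilde s_*\big(\sum_\ell n_\ell[\ell]\big)$ at $\ell'$ is $n_{u(\ell')}$. So every element of the image has equal coefficients at $\ell_1$ and $\ell_2$ whenever $u(\ell_1)=u(\ell_2)$. Since $u$ is 2-to-1, there are such $\ell_1\ne\ell_2$, and $[\ell_1]$ is not in the image. This is a contradiction. $\square$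

## 9. Turning $s$ into inclusions of copies of $K\times Q$

**Proof of Theorem 7.** A homotopy class has to become an actual inclusion, and a left homotopy inverse an actual retraction. The factor $Q$ does the first, and Lemma 1 does the second.

**Step 1: an embedding homotopic to $s\times\mathrm{id}_Q$.** Let $Y=K\times Q$, a compact ANR. Let $\iota:K\to Q$ be an embedding and $\phi:Q\times Q\to Q$ a homeomorphism. Define
$$e:Y\to Y,\qquad e(k,q)=\big(s(k),\phi(\iota(k),q)\big).$$
The second coordinate already determines $k$ and $q$, so $e$ is injective. It is continuous on a compact space, so it is an embedding. Since $Q$ is convex, the second coordinate can be deformed to $q$ along straight lines, so $e\simeq s\times\mathrm{id}_Q$. With $R=r'\times\mathrm{id}_Q:Y\to Y$ we get $Re\simeq r's\times\mathrm{id}_Q\simeq\mathrm{id}_Y$.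

**Step 2: a retraction $\rho:Y\to e(Y)$.** Consider $eR:Y\to e(Y)$. On $e(Y)$ we have $eR(e(y))=e(Re(y))$, so
$$eR|_{e(Y)}=e\,(Re)\,e^{-1}\simeq\mathrm{id}_{e(Y)}\quad\text{in } e(Y).$$
Since $e(Y)\cong Y$ is a compact ANR and is closed in $Y$, Lemma 1 gives a retraction $\rho:Y\to e(Y)$.

**Step 3: the sequence.** Put
$$X_n=e^{n-1}(Y),\qquad r_n=e^{n-1}\rho\,e^{-(n-1)}:X_n\to X_{n+1},$$
so $X_1=Y$. Since $e(Y)\subset Y$, we have $X_1\supseteq X_2\supseteq\cdots$. These are compact ANRs homeomorphic to $K\times Q$. The map $e^{n-1}$ carries the pair $(Y,e(Y))$ homeomorphically onto $(X_n,X_{n+1})$ and $\rho$ to $r_n$, so $r_n$ is a retraction onto $X_{n+1}$.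

**Step 4: the inclusions.** Let $p>k$. Under the homeomorphisms $e^{p-1}:Y\to X_p$ and $e^{k-1}:Y\to X_k$, the inclusion $X_p\subset X_k$ becomes $e^{p-k}\simeq s^{p-k}\times\mathrm{id}_Q$. Since $Q$ is contractible, this is a homotopy equivalence only if $s^{p-k}$ is. By Theorem 6 it is not. So condition (c) of Theorem 5 fails, and $\bigcap X_n$ is not an FANR. $\square$

This answers the question: the intersection need not be an FANR.

## 10. The same phenomenon with manifolds in $\mathbb R^{11}$

The Hilbert cube is convenient but not essential.

**Theorem 8.** In the counterexample one can take all $X_n$ to be compact PL $11$-manifolds in $\mathbb R^{11}$, with $\dim\bigcap X_n\le5$.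

**Proof.**

**Step 1: a polyhedral model of $s$.** Let $K'$ be a finite simplicial complex of dimension $5$ homotopy equivalent to $K$. Transport $s$ and $r'$ by mutually inverse homotopy equivalences to maps $s_1,r_1:K'\to K'$. Then $r_1s_1\simeq\mathrm{id}$ and $s_1$ is not a homotopy equivalence.

**Step 2: the construction.** Embed $K'$ piecewise linearly in $\mathbb R^{11}$ with image $K_1$, and let $X_1$ be a regular neighborhood of $K_1$. Inductively let $X_n$ be a regular neighborhood in $\mathbb R^{11}$ of a polyhedron $K_n$ with a PL homeomorphism $K'\cong K_n$, and let $j_n:K'\cong K_n\subset X_n$. A regular neighborhood collapses to its core, so $j_n$ is a homotopy equivalence. The map $j_ns_1:K'\to X_n$ has image in $K_n\subset\operatorname{int}X_n$. Since $11\ge2\cdot5+1$, general position shows that it is homotopic in $X_n$ to a PL embedding into $\operatorname{int}X_n$. Let $K_{n+1}$ be its image.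

Take a triangulation $T$ of $X_n$ in which $K_{n+1}$ is a full subcomplex and whose mesh is less than $1/n$ and less than the distance from $K_{n+1}$ to $\partial X_n$. Let $X_{n+1}$ be the union of the closed simplices of the barycentric subdivision of $T$ that meet $K_{n+1}$. This is a regular neighborhood of $K_{n+1}$. It lies in $\operatorname{int}X_n$, because each of its points lies in a simplex of $T$ that meets $K_{n+1}$. It is a compact PL $11$-manifold.

**Step 3: a small retraction $X_{n+1}\to K_{n+1}$.** This will bound the dimension. For $x\in X_n$ let $\lambda(x)$ be the sum of the barycentric coordinates of $x$ in $T$ at the vertices in $K_{n+1}$. We have $\lambda>0$ on $X_{n+1}$. Indeed, a simplex of the subdivision is spanned by the barycenters of simplices $\sigma_0<\cdots<\sigma_m$ of $T$. If it meets $K_{n+1}$, one of its vertices lies in $K_{n+1}$, so some $\sigma_i$ and hence $\sigma_0$ belongs to $K_{n+1}$. All $\sigma_i$ contain $\sigma_0$, so $\lambda>0$ at all its vertices, and $\lambda$ is linear on it. For $x\in X_{n+1}$ let $\pi_{n+1}(x)$ be obtained by dropping the coordinates at vertices outside $K_{n+1}$ and dividing the others by $\lambda(x)$.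 As $K_{n+1}$ is full, $\pi_{n+1}(x)\in K_{n+1}$. So $\pi_{n+1}:X_{n+1}\to K_{n+1}$ is a retraction, and since $x$ and $\pi_{n+1}(x)$ lie in a common simplex of $T$, it moves points less than $1/n$.

**Step 4: retractions $X_n\to X_{n+1}$, and inclusions that are not equivalences.** Let $i=i_{n+1,n}$. By construction $i\,j_{n+1}\simeq j_ns_1$. Since $j_n,j_{n+1}$ are homotopy equivalences and $s_1$ is not, $i$ is not a homotopy equivalence. Let $\bar j_n$ be a homotopy inverse of $j_n$ and put $h=j_{n+1}r_1\bar j_n:X_n\to X_{n+1}$. Then
$$h\,i\,j_{n+1}\simeq j_{n+1}r_1\bar j_nj_ns_1\simeq j_{n+1}r_1s_1\simeq j_{n+1},$$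
hence $hi\simeq\mathrm{id}$. By Lemma 1, $h$ is homotopic to a retraction $r_n:X_n\to X_{n+1}$. So $(X_n)$ is a sequence as in the question for which (c) of Theorem 5 fails, and $X=\bigcap X_n$ is not an FANR.

**Step 5: the dimension.** For each $n$, $\pi_{n+1}$ restricts to a map of $X$ into the $5$-dimensional polyhedron $K_{n+1}$ whose fibers have diameter at most $2/n$. By Alexandroff's theorem, a compactum that for every $\varepsilon>0$ has a map with fibers of diameter less than $\varepsilon$ into a polyhedron of dimension at most $5$ has dimension at most $5$. So $\dim X\le5$. $\square$
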